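# Prime semiadequate diagrams represent prime links

## 1. Two theorems, and the words in them

**Theorem 1.** Let $D\subset S^2$ be a connected, reduced, prime, semiadequate link diagram with at least one crossing. Then the link represented by $D$ is prime.

**Theorem 2 (visible prime decomposition).** Let $D$ be a connected, reduced, semiadequate diagram with at least one crossing (prime or not), representing $L$. Then $L$ is non-split and not the unknot, and $L$ is prime if and only if $D$ is prime. Moreover, cutting $D$ repeatedly along simple closed curves that meet $D$ in two points and have crossings on both sides, until all pieces are prime, gives diagrams of the factors in a decomposition of $L$ as a connected sum of prime links.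

Theorem 1 answers, with "yes", Question 5.3 of "ON THE CROSSING NUMBER OF SEMIADEQUATE LINKS" (http://stoimenov.net/stoimeno/homepage/papers/adeq2.pdf): does a prime semiadequate diagram always represent a prime link? The analogous statement holds for connected, reduced, prime alternating diagrams with at least one crossing (Menasco) and for connected, reduced, prime positive diagrams with at least one crossing (Cromwell, Ozawa).

In plain words: a circle in the plane that cuts a diagram twice, with crossings on both sides, is the shadow of a sphere that displays the link as a connected sum. A diagram without such circles could still represent a link with a decomposing sphere that the diagram does not show. The theorems say that semiadequate diagrams hide nothing. Here are the words.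

**Smoothings and adequacy.** At a crossing, turn the over strand counterclockwise until it reaches the under strand. It sweeps two opposite sectors. The $A$-smoothing merges these two sectors, and the $B$-smoothing merges the other two. Smoothing every crossing in the $A$-way gives disjoint *state circles*, the $A$-state. At each crossing we keep a short segment, the *trace*, joining the two arcs that replaced the crossing. $D$ is *$A$-adequate* if no trace joins a state circle to itself. $B$-adequacy is the same condition for the $B$-state, and *semiadequate* means $A$-adequate or $B$-adequate.

**Reduced.** A crossing $c$ is *nugatory* if a simple closed curve meets $D$ only at $c$ and passes there through two opposite sectors (the usual meaning). Equivalently, two opposite sectors at $c$ belong to the same face of $D$: the curve shows that they do, and conversely a simple arc in that face between the two sectors closes up through $c$. $D$ is *reduced* if it has no nugatory crossing.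

**Prime diagram.** A connected $D$ is *prime* if every simple closed curve meeting $D$ transversely in exactly two points, neither a crossing, bounds on one side a disc without crossings of $D$.

**Prime link.** $L\subset S^3$ is *prime* if it is non-split (no 2-sphere in $S^3\setminus L$ separates components of $L$), is not the unknot, and every 2-sphere meeting $L$ transversely in exactly two points bounds a ball meeting $L$ in a single unknotted arc.

Primeness of a diagram can be read off from its faces.

**(1.1)** *A connected diagram $D$ with at least one crossing is prime if and only if no two different edges of $D$ have the same pair of adjacent faces.*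

First, the two faces at an edge are always distinct: otherwise some closed curve would cross $D$ transversely in one point, which parity forbids. Suppose $D$ is prime and edges $a,a'$ have the same two faces. If $a\ne a'$, some simple closed curve in these two faces crosses $D$ once in $a$ and once in $a'$. One side of it has no crossings. There $D$ is a 1-manifold with two boundary points, and it has no closed component, because $D$ is connected and has a crossing. So $D$ is there a single crossingless arc from $a$ to $a'$, and $a=a'$ after all. Conversely, suppose different edges have different pairs, and let $\gamma$ meet $D$ in $x\in a$ and $x'\in a'$. The two arcs of $\gamma$ lie in the two faces $f\neq g$ at $a$, which are also those at $a'$; so $a=a'$. The face $f$ is an open disc, and $a$ occurs once along its boundary, because the other side of $a$ belongs to $g$. So the arc of $\gamma$ in $f$ cuts off from $f$ a disc bounded by that arc and the segment of $a$ between $x$ and $x'$. The same happens in $g$. The two discs together form a disc bounded by $\gamma$ without crossings. $\square$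

The proof of Theorem 1 uses only the direction "prime implies different pairs"; the converse serves to check examples.

**Conventions.** Everything is PL or smooth. Taking mirror images exchanges $A$ and $B$ and preserves all other notions, so *from now on $D$ is connected, reduced, $A$-adequate, with at least one crossing*. Primeness of $D$ is assumed only where it is stated.

The route is as follows. The $A$-state carries a surface $F$ with $\partial F=L$. A decomposing sphere $S$ can be made to meet $F$ in a single arc $\alpha$. Then the boundary of a neighbourhood of $\alpha$ in $S$ is null-homotopic in $S^3\setminus F$. It can be written as a word, and the vanishing of this word should force $\alpha$ to be parallel to $L$.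

## 2. Closed 2-braids, and what each hypothesis does

Take the standard diagram of a closed 2-braid with $n$ crossings, all of the same sign. At a crossing one smoothing is *through* (two strands running along the braid) and the other is *cut* (a cup and a cap). All crossings look alike, so one of the two states is all-cut and the other all-through.

The all-cut state, for $n\ge2$, is a *necklace*: $n$ circles, the pearls, in cyclic order, with one trace between consecutive pearls. The all-through state consists of two concentric circles joined by $n$ rungs. For $n\ge2$ both are adequate. The faces of $D$ are $n$ bigons, an inner face and an outer face. Each bigon has one edge towards the inner and one towards the outer face, so no two edges share their pair of faces and $D$ is prime by (1.1). At a crossing the opposite sectors are two different bigons, or the inner and the outer face, so $D$ is reduced. Theorem 1 says that these links are prime; we shall see this by hand in Section 9.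

None of the hypotheses can be dropped.

- *A crossing:* the circle without crossings represents the unknot.
- *Reduced:* for $n=1$ the through state is two circles joined by one trace, so the diagram is semiadequate. With one crossing it is vacuously prime. It represents the unknot, and its crossing is nugatory.
- *Semiadequate:* take the closure of $\sigma_1\sigma_1\sigma_1^{-1}$. Being reduced and being prime depend only on the projection, which is that of the case $n=3$ above. The link is the closure of $\sigma_1$, the unknot. One state is cut, cut, through: it has two circles, and the trace of the through crossing joins one of them to itself. The other state is through, through, cut: it is one circle. So the diagram is not semiadequate.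
- *Prime:* let $C_0,C_1,C_2$ be three circles bounding disjoint discs, with two traces $e_1,e_1'$ between $C_0$ and $C_1$ and two traces $e_2,e_2'$ between $C_1$ and $C_2$, all outside the discs. Replacing each trace by a crossing whose $A$-smoothing gives it back, we get a diagram of a connected sum of two Hopf links. We call it the *three-chain*. It is connected, reduced and $A$-adequate, but not prime. It will be our test case. We fix the counterclockwise order $e_1',e_1,e_2',e_2$ of the trace ends on $C_1$.

## 3. Circles, regions, faces and arcs

Let $H\subset S^2$ be the union of the state circles and the traces. It is connected because $D$ is. *Regions* are the components of $S^2\setminus\bigcup(\text{circles})$. Each trace $e$ lies in one region $R(e)$ and joins two distinct circles, by adequacy. Different trace ends are different points. Each circle is adjacent to exactly two regions, its two *sides*. Every circle carries a trace end, since $H$ is connected and contains a trace.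

*Faces* are the components of $S^2\setminus H$. They are open discs, since $H$ is connected, and each lies in one region. *Arcs* are the components of the circles minus the trace ends. At a crossing the smoothing merges two opposite sectors and the trace separates them again. So faces of $H$ correspond to faces of $D$, and arcs correspond to edges of $D$. For an arc $a$ of a circle $C$ and a side $R$ of $C$, let $f_R(a)$ be the face in $R$ adjacent to $a$. The statement (1.1) becomes:

**(3.1)** *If $D$ is prime and two arcs $a,a'$ have the same pair of adjacent faces, then $a=a'$.*

*Example.* In the three-chain there are four regions: the discs $Q_0,Q_1,Q_2$ inside the circles, each a single face, and the outside $R$. In $R$ there are three faces: $g$ between $e_1'$ and $e_1$, $g'$ between $e_2'$ and $e_2$, and the outer face $h$. The four arcs of $C_1$, counterclockwise from $e_1'$, have $R$-faces $g,h,g',h$. Two of them have the pair $\{h,Q_1\}$, and (3.1) fails, as it should.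

**Markers.** Let the trace $e$ have an end on $C$. Let $o(e,C)$ and $u(e,C)$ be the arcs of $C$ next to that end on the **right**, respectively **left**, seen looking from $C$ along $e$.

**(3.2)** *Let $e$ join $C$ to $C'$, let $R=R(e)$, and let $Q$ be the other side of $C$. Then $f_Q(o(e,C))=f_Q(u(e,C))$, and*
$$f_R(o(e,C))=f_R(u(e,C')),\qquad f_R(u(e,C))=f_R(o(e,C')).$$
*The last two faces are incident to $e$.*

Indeed, at the end of $e$ nothing happens on the side $Q$; and what is right of $e$ seen from $C$ is left of $e$ seen from $C'$.

## 4. Blocks of the state graphs and two trees

**Graphs $G_R$.** For a region $R$, collapse each boundary circle of $R$, together with the disc behind it, to a vertex. This gives a graph $G_R$ in a sphere. Its vertices are the boundary circles of $R$, its edges are the traces in $R$, and its faces are the faces of $H$ in $R$. Since all faces are open discs, $G_R$ is connected. By adequacy it has no loops. It has no bridges: a bridge has the same face on both sides, so two opposite sectors at the corresponding crossing would lie in one face of $D$ and the crossing would be nugatory.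

Recall the textbook facts. The *blocks* of a connected loopless graph with edges are its maximal connected subgraphs without a cut vertex of their own. Two blocks share at most one vertex. The graph with nodes the vertices and the blocks, and adjacency "lies in", is a tree, the *block–vertex tree*. In a loopless bridgeless graph every block is 2-connected (possibly two vertices with at least two parallel edges), has at least two edges, and has degree at least $2$ at each of its vertices; two edges lie in one block if and only if they are equal or lie on a common cycle. Each face of a 2-connected plane graph is bounded by a cycle.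

Write $B(e)$ for the block containing $e$, $V(B)$ for the vertex set of $B$ and $R(B)$ for its region. A region without traces has one boundary circle and one face.

*Examples.* For the necklace, with $R$ the region outside the pearls, $G_R$ is an $n$-cycle, which is one block. For the three-chain, $G_R$ is two digons sharing the cut vertex $C_1$, with blocks $P=\{e_1,e_1'\}$ and $P'=\{e_2,e_2'\}$.

**(4.1) The tree $\mathcal T$.** Its nodes are all circles and all blocks of all $G_R$; a circle $C$ is adjacent to $B$ if $C\in V(B)$. *This is a tree.* The incidence graph of circles and regions is a tree, because the circles are disjoint in $S^2$. In it, for each region $R$ with traces, replace the star of $R$ by the block–vertex tree of $G_R$, which has the same set of circles; then delete the leaves given by regions without traces. Both operations keep a tree.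

**(4.2) The trees $T_R$.** The nodes of $T_R$ are the faces and blocks of $G_R$; $f$ is adjacent to $B$ if $f$ is incident to an edge of $B$. *This is a tree.* If $R$ has no traces it is one node. Otherwise recall that cycles of a connected plane graph correspond to bonds (minimal cuts) of its dual. We claim that in a connected graph two edges $e\ne e'$ on a cycle $Z$ lie in a common bond. Removing $e,e'$ from $Z$ leaves two vertex-disjoint paths. Add the remaining vertices one at a time, each to a part to which it is adjacent. The result is a partition of the vertices into two connected parts, and the edges between the parts form a bond containing $e$ and $e'$. Apply the claim to $G_R$ and to its dual $G_R^*$: two edges lie on a common cycle of $G_R$ if and only if they lie on a common cycle of $G_R^*$. Both graphs are loopless and bridgeless, since loops of one are bridges of the other. So the blocks of $G_R$ and of $G_R^*$ have the same edge sets, and $T_R$ is the block–vertex tree of $G_R^*$. $\square$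

For the three-chain, $\mathcal T$ is the path $C_0,P,C_1,P',C_2$ and $T_R$ is the path $g,P,h,P',g'$.

**(4.3)** *Two faces of $G_R$ lie in the same component of $T_R-B$ if and only if they lie in the same face of the plane graph $B$.*

If both lie in a face $\phi$ of $B$, join them by a path in $\phi$ that avoids vertices. It crosses only edges of blocks $B'\ne B$. The faces before and after such a crossing are both adjacent to $B'$ in $T_R$, so the two given faces are connected in $T_R-B$. Conversely, it suffices to treat faces $f_1,f_2$ adjacent to one block $B'\ne B$. The block $B'$ meets $B$ in at most one vertex, and $B'$ minus that vertex is connected, so it lies in one face $\phi$ of $B$. Each $f_j$ has points of an open edge of $B'$ in its closure, so it meets $\phi$, hence lies in $\phi$. $\square$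

**Corners.** For $C\in V(B)$, the ends of the edges of $B$ cut $C$ into at least two intervals, the *$B$-corners*. In (4.4) and (4.5), $R=R(B)$ is a side of $C$, respectively contains $B$, and $y,y'$ are arcs of $C$.

**(4.4)** *Let $C\in V(B)$. Then $f_R(y)$ and $f_R(y')$ lie in different components of $T_R-B$ if and only if $y,y'$ lie in different $B$-corners.*

Arcs in one $B$-corner see the same face of $B$. Since a face of $B$ is bounded by a cycle, which passes through the vertex $C$ at most once, different corners at $C$ lie in different faces of $B$. Now use (4.3). $\square$

**(4.5)** *Let $R$ be a side of $C$. If a block $B$ lies on the geodesic of $T_R$ from $f_R(y)$ to $f_R(y')$, then $C\in V(B)$ and $y,y'$ lie in different $B$-corners.*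

The node $B$ separates the two faces in $T_R$. If $C\notin V(B)$, all faces of $G_R$ at $C$ lie in the face of $B$ containing the vertex $C$, contrary to (4.3). So $C\in V(B)$, and (4.4) applies. $\square$

**(4.6)** *If $e\ne e'$ are edges of one block $B$ at $C$, then $o(e,C),o(e',C)$ lie in different $B$-corners, and so do $u(e,C),u(e',C)$. Hence their faces in $R(B)$ are distinct and lie in different components of $T_{R(B)}-B$.*

For all traces on one given side of $C$, "right" is the same direction around $C$. So $o(e,C)$ lies in the $B$-corner that begins at the end of $e$ in that direction, and different edges begin different corners. Likewise for left. Use (4.4). $\square$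

By (3.2), the faces $f_{R(e)}(o(e,C))$ and $f_{R(e)}(u(e,C))$ are adjacent to $B(e)$ in $T_{R(e)}$. We use this constantly.

## 5. The state surface and the word of a push-off

Write $S^3=B^+\cup_{S^2}B^-$. Each circle $C$ bounds a disc $d_C\subset B^-$; these are disjoint and vertical near $S^2$. For a trace $e$ from $C$ to $C'$ use oriented coordinates with $S^2=\{z=0\}$, $B^+=\{z\ge0\}$, $e=\{0\}\times[0,1]\times\{0\}$, such that $C,C'$ contain $[-\delta,\delta]\times\{0\}\times\{0\}$ and $[-\delta,\delta]\times\{1\}\times\{0\}$, with $\delta$ small. Attach the band
$$\beta_e=\{(s\cos\theta,\,y,\,s\sin\theta):|s|\le\delta,\ 0\le y\le1\},\qquad\theta=\pi y .$$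
It makes a half twist. Its edge $s=\delta$ runs above $S^2$ from $(\delta,0,0)$ to $(-\delta,1,0)$, and its edge $s=-\delta$ runs below from $(-\delta,0,0)$ to $(\delta,1,0)$. Seen from $B^+$ the over strand leans to the left; turned counterclockwise it sweeps the left and right sectors. Merging these leaves the two horizontal arcs in $C$ and $C'$, so this crossing is the one whose $A$-smoothing has trace $e$. The rotation $(x,y,z)\mapsto(-x,1-y,z)$ preserves $\beta_e$ (it replaces $\theta$ by $\pi-\theta$) and exchanges the ends of $e$, so the construction does not depend on the direction of $e$. *All bands have the same handedness.*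

The surface $F=\bigcup d_C\cup\bigcup\beta_e$ has boundary $L$ (up to isotopy, with diagram $D$). It is connected, and $F\cap S^2=H$. It deformation retracts to the graph $G_A$ with vertices the circles and edges the traces. The *cocore* $\kappa_e$ ($y=\frac12$) joins the over- and the under-point of the crossing. The cocores cut $F$ into discs $\hat d_C\supset d_C$. The boundary of $\hat d_C$ consists alternately of cocores, one for each trace end on $C$, and of edges of $D$, that is, arcs of $C$, in the same cyclic order as on $C$.

**The complement.** Let $X=S^3\setminus F$. Let $\Gamma$ be the graph with one vertex $U$, one vertex for each region $R$, and, for each face $f\subset R$, an edge joining $U$ to $R$. Write $\downarrow f$ for passing along this edge from $U$ to $R$, and $\uparrow f$ for the reverse. We need a map $\rho:X\to\Gamma$. The discs $d_C$ cut $B^-$ into (number of circles) $+1$ components; regions separated by $C$ lie at different sides of $d_C$. There are equally many regions, so each component is adjacent to exactly one region. Give each face $f$ a collar $\{(x,z):x\in f,\ |z|\le\omega(x)\}$ disjoint from $F$, with $\omega>0$ tending to $0$ at the boundary of $f$; then the collars are closed in $X$. Map the collar of $f$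 to the edge $f$ by $z/\omega(x)$. Map the rest of $X\cap B^+$ to $U$, and the rest of $X\cap B^-$ to the vertex $R$ of its component, whose interior we call $B_R$. So a curve in $X$ transverse to the faces *reads* a path in $\Gamma$, and:

**(5.1)** *A closed curve that is null-homotopic in $X$ reads a closed path that is null-homotopic in $\Gamma$.*

(The parts of each $\beta_e$ above and below $S^2$ are boundary-parallel discs attached along arcs to balls, so the pieces of $X$ above and below $S^2$ are simply connected and $\rho$ is even an isomorphism on $\pi_1$; only (5.1) will be used. Those pieces are connected and are joined through the faces, so $X$ is connected.)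

**(5.2) Push-offs.** *Let a path in $F$ cross $\kappa_e$ once, from $\hat d_C$ to $\hat d_{C'}$. Let $R=R(e)$ and let $Q,Q'$ be the other sides of $C,C'$. The push-off running on the $Q$-side of $d_C$ reads $\uparrow f_Q(o(e,C))\downarrow f_R(o(e,C'))$ and continues on the $R$-side of $d_{C'}$. The push-off running on the $R$-side of $d_C$ reads $\uparrow f_R(o(e,C))\downarrow f_{Q'}(o(e,C'))$ and continues on the $Q'$-side of $d_{C'}$.*

Homotope the path, and its push-off with it, so that it runs in the discs $d_C$ and along the core $s=0$ of $\beta_e$. Near $C$ the region $R$ is $y>0$. Along the core the normal $n=(-\sin\theta,0,\cos\theta)$ points up near $C$, to the left ($x<0$) at $y=\frac12$, and down near $C'$. The disc $d_C$ is vertical below $C$. So, turning the corner at $C$, the top of the band continues to the $Q$-side of $d_C$ and its underside to the $R$-side. Similarly at $C'$. Hence the push-off along $n$ starts on the $Q$-side of $d_C$, rises through the face behind $C$ opposite the end of $e$, which is $f_Q(o(e,C))$ by (3.2), passes over the band, and descends at $y=\frac12$ through the face left of $e$, which is $f_R(u(e,C))=f_R(o(e,C'))$. It is then below the band, on the $R$-side of $d_{C'}$. The push-off along $-n$ starts below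 the band, on the $R$-side, rises at $y=\frac12$ through the face right of $e$, which is $f_R(o(e,C))$, passes over the band near $C'$ and descends behind $C'$ through $f_{Q'}(o(e,C'))$. $\square$

Both readings have the same form. This suggests the following bookkeeping.

**Sided paths.** A *sided path* of length $m$ consists of $C_0,e_1,C_1,\dots,e_m,C_m$, where the trace $e_i$ joins $C_{i-1}$ to $C_i$ and $e_i\ne e_{i+1}$, together with sides $X_i$ of $C_i$ such that $X_{i-1}=R(e_i)$ if and only if $X_i\ne R(e_i)$. Step $i$ has type **N** (near) if $X_{i-1}=R(e_i)\ne X_i$, and type **F** (far) if $X_{i-1}\ne R(e_i)=X_i$. Put $o_i=o(e_i,C_{i-1})$ and $o_i'=o(e_i,C_i)$. By (5.2), the push-off reads in step $i$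
$$\uparrow f_{X_{i-1}}(o_i)\ \downarrow f_{X_i}(o_i').\tag{5.3}$$
An index $0<i<m$ is *tight* if $f_{X_i}(o_i')=f_{X_i}(o_{i+1})$, that is, if the push-off leaves $B_{X_i}$ through the face by which it came. The reversed sequence is again a sided path: N and F are exchanged, $o_i$ and $o_i'$ change roles, and the tight indices are the same.

*Example: the necklace.* Let $R$ be outside the pearls, with inner face $f_{in}$ and outer face $f_{out}$, and let $q_i$ be the face inside the pearl $C_i$. Travel counterclockwise, starting with $X_0=R$. Right of each trace is $f_{out}$ and left is $f_{in}$. Step 1 is N and reads $\uparrow f_{out}\downarrow q_1$. Step 2 is F and reads $\uparrow q_1\downarrow f_{in}$. Then we are on the side $R$ again. If $n$ is even, once around gives $n/2$ factors $\uparrow f_{out}\downarrow q_i\uparrow q_i\downarrow f_{in}$; if $n$ is odd, the push-off closes after two turns and there are $n$ factors. The indices on the side $Q_i$ are tight, those on the side $R$ are not. After cancelling $\downarrow q_i\uparrow q_i$ we get a nonzero power of $\uparrow f_{out}\downarrow f_{in}$, which is not null-homotopic in $\Gamma$.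

## 6. Cancellation across a cut vertex, and words that see blocks

We want to prove that for every essential loop in $F$ the closed push-off is essential in $X$. The necklace suggests a plan. In the word $\prod\uparrow f_{X_{i-1}}(o_i)\downarrow f_{X_i}(o_i')$, look for backtracks. Inside a step there is none, because the two faces lie in different regions (exactly one of $X_{i-1},X_i$ is $R(e_i)$). At an index there is one exactly if the index is tight. So delete the tight pieces $\downarrow f\uparrow f$ and try to show that what remains is reduced.

If all indices strictly between $i$ and $j$ are deleted, the letters $\uparrow f_{X_i}(o_{i+1})$ and $\downarrow f_{X_j}(o_j')$ become neighbours. The plan needs these two faces to be different. In the three-chain they can be equal. Take the closed path $C_0,e_1,C_1,e_2,C_2,e_2',C_1,e_1',C_0$ with $X_0=R$. The types are N, F, N, F, and the pieces on the sides $Q_1$ are empty. By (3.2), and because left means counterclockwise on $C_1$ for these traces,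
$$f_R(o_1)=f_R(u(e_1,C_1))=h,\quad f_R(o_2')=f_R(u(e_2,C_1))=h,\quad f_R(o_3)=f_R(u(e_2',C_1))=g',\quad f_R(o_4')=f_R(u(e_1',C_1))=g .$$
After deleting the tight pieces the word is $\uparrow h\downarrow h\uparrow g'\downarrow g$. The letters $\uparrow h\downarrow h$ cancel, so the plan stops here: the word is not reduced after the deletions. The reason is visible: $C_1$ is a cut vertex of $G_R$, and the single face $h$ occupies two corners at $C_1$. Within one block this cannot happen, by (4.6).

So we change the alphabet such that a passage through $B_R$ records not only two faces but the blocks between them. In the example, the piece $\downarrow h\uparrow g'$ crosses the block $P'$, and the piece $\downarrow g\uparrow h$ crosses $P$. If letters carry blocks, the two visits to $h$ no longer cancel.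

**Refined words.** Let $\Gamma'$ be the graph with vertices $U$ and all blocks of all $G_R$, and an edge $\epsilon(B,f)$ from $U$ to $B$ for each adjacent pair $(B,f)$ in some $T_R$. There are graph maps $T_R\to\Gamma'$ sending every face to $U$, $B$ to $B$, and the edge $\{f,B\}$ to $\epsilon(B,f)$. For faces $f,g\subset R$ let $w_R(f,g)$ be the image of the geodesic of $T_R$ from $f$ to $g$. Given a closed path in $\Gamma$, cut it at $U$ into *pieces* $\downarrow f\uparrow g$ and replace each piece (through $R$, say) by $w_R(f,g)$.

**(6.1)** *Null-homotopic closed paths in $\Gamma$ go to null-homotopic closed paths in $\Gamma'$.*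

Choose a face $f_R^0$ in each region $R$. Define a map $\Gamma\to\Gamma'$ by sending $U$ and all $R$ to $U$, and $\downarrow f$ to $w_R(f,f_R^0)$. It sends the piece $\downarrow f\uparrow g$ to $w_R(f,f_R^0)\,w_R(f_R^0,g)$. This is homotopic to $w_R(f,g)$ with fixed ends, since both are images of paths from $f$ to $g$ in the tree $T_R$. $\square$

If the geodesic is $f=f_0,B^1,f_1,\dots,B^r,f_r=g$, then $w_R(f,g)$ is the product of the *syllables* $\epsilon(B^j,f_{j-1})\,\epsilon(B^j,f_j)^{-1}$. Here $f_{j-1}\ne f_j$, and consecutive syllables of one piece have different blocks. The piece is *empty* if it has no syllable, that is, if $f=g$.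

**(6.2)** *Let a closed path in $\Gamma'$ made of $N\ge1$ syllables be null-homotopic. Then at least two of its (cyclically counted) passages through $U$ between consecutive syllables are backtracks: the previous syllable ends with some $\epsilon(B,f)^{-1}$ and the next one starts with the same $\epsilon(B,f)$.*

Lift the path to the universal covering tree of $\Gamma'$. The lift is closed, and its image is a finite subtree with at least one edge, so it has at least two leaves. At each leaf the path turns back. It does not turn back at a block vertex, since $f_{j-1}\ne f_j$. So the leaves lie over $U$, and different leaves give different passages. $\square$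

**(6.3)** *In the situation of (6.2), for a word coming from pieces, every backtrack occurs between syllables of two different pieces, with only empty pieces in between.*

Inside a piece consecutive syllables have different blocks, so there is no backtrack. If only one piece were non-empty, the only candidate would be the passage from its end back to its beginning, contradicting "at least two". $\square$

In the three-chain the refined cyclic word is $\epsilon(P',h)\epsilon(P',g')^{-1}\,\epsilon(P,g)\epsilon(P,h)^{-1}$. It has no backtrack, since its two syllables belong to different blocks. So it is not null-homotopic.

## 7. Chains of tight indices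

A backtrack in a refined word leads to a sided path with tight interior whose first and last faces agree. We now study such paths. To a sided path belongs the walk $C_0,B(e_1),C_1,B(e_2),\dots,C_m$ in the tree $\mathcal T$. Removing a node from a tree leaves components, each containing exactly one neighbour of the node. Hence:

**(7.1)** *If $C_s,C_t\in V(B)$ with $s\le t$ and none of the steps $s+1,\dots,t$ has block $B$, then $C_s=C_t$.* Both are neighbours of $B$, and the walk between them avoids $B$.

**(7.2)** *If $s<t$, $C_s=C_t=C$ and $C_i\ne C$ for $s<i<t$, then $B(e_{s+1})=B(e_t)$.* Both blocks are neighbours of $C$, and the walk between them avoids $C$.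

**Lemma 3.** *Consider a sided path of length $m\ge1$ with all indices $0<i<m$ tight.*

*(i) If $C_0=C_m=C$, then $X_0=X_m=:X$, and there is a non-backtracking path $f_X(o_1),B^1,\dots,B^r,f_X(o_m')$ in $T_X$ with $r\ge1$, $B^1=B(e_1)$, and each $B^j$ among the $B(e_i)$. In particular $f_X(o_1)\ne f_X(o_m')$.*

*(ii) If $m\ge2$, $B(e_1)=B(e_m)=P$, $C_1=C_{m-1}$, and $B(e_i)\ne P$ for $1<i<m$, then step $1$ is of type N, step $m$ is of type F, and $e_1\ne e_m$.*

Part (i) says that a tight excursion returning to its circle returns on the same side and moves a positive distance in $T_X$. Part (ii) controls two consecutive uses of one block. In (i) a "non-backtracking" path in a tree is the geodesic between its ends, which are therefore distinct. We use induction on $m$: (ii) for $m$ uses (i) for $m-2$, and (i) for $m$ uses (ii) for lengths at most $m$.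

**Proof of (ii) for $m=2$.** The definition of a sided path gives $e_1\ne e_2$. Type NN would give $X_1\neq R(e_1)$ and $X_1=R(e_2)$; type FF would give $X_1=R(e_1)$ and $X_1\ne R(e_2)$. Both are impossible, because $R(e_1)=R(e_2)=R(P)$. For type FN we have $X_1=R(P)$, and tightness says $f_{R(P)}(o(e_1,C_1))=f_{R(P)}(o(e_2,C_1))$, contrary to (4.6). So the type is NF.

**Proof of (ii) for $m>2$.** Apply (i) to the subpath from index $1$ to index $m-1$. We get $X_1=X_{m-1}=X$ and a non-backtracking path in $T_X$ from $f_X(o_2)$ to $f_X(o'_{m-1})$ through blocks different from $P$, with distinct ends. By tightness at $1$ and $m-1$ these ends are $f_X(o_1')$ and $f_X(o_m)$. So $o_1'\ne o_m$. Since $o_1'=o(e_1,C_1)$ and $o_m=o(e_m,C_1)$, it follows that $e_1\ne e_m$. If $R(P)=X$, both end faces are adjacent to $P$ by (3.2), and the geodesic between them passes through the single block $P$, a contradiction. So $X_1=X_{m-1}=X\ne R(P)$. Hence step $1$ is N and step $m$ is F.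

**Proof of (i).** Let $0=\tau_0<\dots<\tau_r=m$ be all indices $i$ with $C_i=C$. Consecutive circles differ, so $r\ge1$ and $\tau_j-\tau_{j-1}\ge2$. (In particular (i) is vacuous for $m=1$.) Let $B^j=B(e_{\tau_{j-1}+1})$. By (7.2), $B(e_{\tau_j})=B^j$.

Let $\tau_{j-1}+1=i_1<\dots<i_n=\tau_j$ be the steps with block $B^j$ in this interval; $n\ge2$. By (7.1), $C_{i_l}=C_{i_{l+1}-1}$. So (ii) applies to the subpath from index $i_l-1$ to index $i_{l+1}$: step $i_l$ is N, step $i_{l+1}$ is F, and their traces differ. If $n\ge3$, step $i_2$ would be both F and N. So $n=2$: step $\tau_{j-1}+1$ is N, step $\tau_j$ is F, and $e_{\tau_{j-1}+1}\ne e_{\tau_j}$. Therefore $X_{\tau_{j-1}}=R(B^j)=X_{\tau_j}$. Running through $j$, all $X_{\tau_j}$ equal one region $X$, which contains all $B^j$. In particular $X_0=X_m=X$.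

Put $a_j=o_{\tau_{j-1}+1}=o(e_{\tau_{j-1}+1},C)$ and $b_j=o'_{\tau_j}=o(e_{\tau_j},C)$. By (3.2) and (4.6), $f_X(a_j)\ne f_X(b_j)$, and both faces are adjacent to $B^j$. For $1\le j<r$ tightness at $\tau_j$ gives $f_X(b_j)=f_X(a_{j+1})$. Also $B^j\ne B^{j+1}$: otherwise $e_{\tau_j}\ne e_{\tau_j+1}$ are edges of one block at $C$, and (4.6) contradicts this tightness. Thus
$$f_X(a_1),\,B^1,\,f_X(b_1)=f_X(a_2),\,B^2,\,\dots,\,B^r,\,f_X(b_r)$$
is non-backtracking, with $a_1=o_1$ and $b_r=o_m'$. $\square$

**Lemma 4.** *There is no sided path of length $m\ge1$ with all interior indices tight and a block $B$ such that $C_0,C_m\in V(B)$, $X_0=X_m=R(B)$ and $f_{X_0}(o_1)=f_{X_m}(o_m')$.*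

The path $C_0,e_1,C_1,e_2,C_2$ in the three-chain satisfies everything except that no block contains both $C_0$ and $C_2$. This is the condition that the refined words supply.

*Proof.* Suppose there is one. Let $X=R(B)$ and let $i_1<\dots<i_n$ be the steps with block $B$. If $n=0$, then $C_0=C_m$ by (7.1), and Lemma 3(i) gives $f_X(o_1)\ne f_X(o_m')$, a contradiction.

Let $n\ge1$. By (7.1), $C_{i_1-1}=C_0$, $C_{i_n}=C_m$ and $C_{i_l}=C_{i_{l+1}-1}$. Lemma 3(i), applied to the subpaths $[0,i_1-1]$ and $[i_n,m]$ when they have positive length, gives $X_{i_1-1}=X_0=X$ and $X_{i_n}=X_m=X$. So step $i_1$ is N and step $i_n$ is F, hence $n\ge2$. Lemma 3(ii), applied to the subpath from $i_l-1$ to $i_{l+1}$, says that step $i_l$ is N and step $i_{l+1}$ is F for every $l<n$. If $n\ge3$, step $i_2$ would be both. So $n=2$, and $e_{i_1}\ne e_{i_2}$.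

Put $\eta=f_X(o_{i_1})$ and $\eta'=f_X(o'_{i_2})$. If $i_1>1$, Lemma 3(i) on $[0,i_1-1]$ and tightness at $i_1-1$ give a path in $T_X$ from $f_X(o_1)$ to $f_X(o'_{i_1-1})=\eta$ through blocks different from $B$; if $i_1=1$ then $\eta=f_X(o_1)$. In the same way $f_X(o_m')$ and $\eta'$ are joined in $T_X-B$, using tightness at $i_2$ if $i_2<m$. Now let $C'=C_{i_1}=C_{i_2-1}$. By (3.2),
$$\eta=f_X(o(e_{i_1},C_{i_1-1}))=f_X(u(e_{i_1},C')),\qquad \eta'=f_X(o(e_{i_2},C_{i_2}))=f_X(u(e_{i_2},C')),$$
and by (4.6) these lie in different components of $T_X-B$. Hence so do $f_X(o_1)$ and $f_X(o_m')$, which are therefore different. Contradiction. $\square$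

## 8. Essential push-offs; $L$ is non-split and not the unknot

**Proposition 5.** *Let $c$ be a closed curve in $F$ with a continuously chosen local side of $F$ along it, so that it has a closed push-off $c^+$. If $c^+$ is null-homotopic in $X$, then $c$ is null-homotopic in $F$.*

*Proof.* Suppose $c$ is not null-homotopic in $F$. Since $F$ retracts to $G_A$, $c$ is freely homotopic in $F$ to a curve running through discs $d_C$ and cores of bands along a cyclically reduced closed edge path $C_0,e_1,\dots,e_n,C_n=C_0$ of $G_A$ with $n\ge1$. As $G_A$ has no loops, cyclically reduced means $e_i\ne e_{i+1}$, indices mod $n$. The chosen side is carried along the homotopy, and $c^+$ is freely homotopic in $X$ to the corresponding push-off. The sides $X_i$ of $C_i$ obtained in this way satisfy $X_n=X_0$. By (5.2) we have a cyclic sided path, and $c^+$ has the cyclic word $\prod\uparrow f_{X_{i-1}}(o_i)\downarrow f_{X_i}(o_i')$. Its pieces are indexed by $i$ mod $n$; piece $i$ runs from $f_{X_i}(o_i')$ to $f_{X_i}(o_{i+1})$. For $0<i<n$ it is empty exactly if $i$ is tight, and we use the word "tight" for $i\equiv0$ in the same sense. By (5.1) and (6.1) the refined word is null-homotopic.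

If there is a syllable, (6.2) and (6.3) give (periodic) indices $i<j<i+n$, with all indices strictly between them tight, such that the last syllable of piece $i$ ends with $\epsilon(B,f)^{-1}$ and the first syllable of piece $j$ starts with $\epsilon(B,f)$. So $f=f_{X_i}(o_{i+1})=f_{X_j}(o_j')$ and $X_i=X_j=R(B)$. The block $B$ lies on the geodesic between the faces of two arcs of $C_i$, and also of two arcs of $C_j$; so $C_i,C_j\in V(B)$ by (4.5). The path from index $i$ to index $j$ contradicts Lemma 4.

If there is no syllable, all indices are tight, including $0\equiv n$. So $f_{X_0}(o_1)=f_{X_0}(o_n')$, contradicting Lemma 3(i). $\square$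

**Proposition 6.** *$L$ is non-split.*

*Proof.* Suppose $L$ is split. Among the splitting spheres transverse to $F$ let $S$ be one with the fewest circles in $S\cap F$. If $S\cap F=\emptyset$, the connected surface $F$, hence $L$, lies on one side of $S$, a contradiction. Otherwise let $E\subset S$ be an innermost disc, $E\cap F=\partial E=c$. A collar of $c$ in $E$ gives a push-off of $c$ that bounds a disc in $X$. By Proposition 5 the simple closed curve $c$ is null-homotopic in $F$, hence bounds a disc in $\operatorname{int}F$. In this disc choose an innermost disc $\Delta'$, so $\Delta'\cap S=\partial\Delta'$. Surgery of $S$ along $\Delta'$ gives two spheres. Pushed off $\Delta'$, they are disjoint from $L$ and have fewer intersection circles with $F$ than $S$. Let $S$ separate the components $\ell_1,\ell_2$ of $L$; an arc from $\ell_1$ to $\ell_2$ meets $S$ an odd number of times. The sum of the two new spheres is homologous to $S$ mod $2$ in $S^3\setminus L$, so the arc meets one of them an odd number of times. That sphere splits $L$, contradicting minimality. $\square$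

**Proposition 7.** *$L$ is not the unknot.*

*Proof.* In the exterior of $L$ let $N$ be an $I$-bundle neighbourhood of $F$, with horizontal boundary $\partial_h$, and let $M\subset X$ be the rest. Both $N$ and $M$ are connected, and they meet along $\partial_h$. Each component of $\partial_h$ covers $F$, so it is $\pi_1$-injective in $N$. It is also $\pi_1$-injective in $M$: a loop in $\partial_h$ is a push-off of its projection $c$ to $F$; if it is null-homotopic in $M\subset X$, then $c$ is null-homotopic in $F$ by Proposition 5, and so is the loop in the cover. So $\pi_1$ of the exterior is the fundamental group of a graph of groups with injective edge maps. Vertex groups inject; hence $\pi_1(F)$ injects into $\pi_1(S^3\setminus L)$.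

Suppose $L$ is the unknot. Then the free group $\pi_1(F)=\pi_1(G_A)$ embeds in $\mathbb Z$, so it has rank at most $1$. Let $v$ be the number of circles; there are $v+1$ regions, and each circle is a vertex of exactly two graphs $G_R$. Writing $E$ for the number of traces and $E_R,V_R$ for the numbers of edges and vertices of $G_R$, we get
$$\sum_R(E_R-V_R+1)=E-2v+(v+1)=E-v+1,$$
so the rank of $G_A$ is the sum of the ranks of the $G_R$. Each $G_R$ with edges is bridgeless, so it contains a cycle and has rank at least $1$. Thus exactly one $G_R$ has edges, and it is a connected bridgeless loopless graph of rank $1$: an $n$-cycle, $n\ge2$. All other regions have no traces, so each has one boundary circle. Hence $H$ is the necklace of Section 2, and $D$ is the standard diagram of the $(2,\pm n)$ torus link. This link has two components if $n$ is even and determinant $n\ge3$ if $n$ is odd; the unknot has one component and determinant $1$. Contradiction. $\square$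

Propositions 5–7 did not use that $D$ is prime.

## 9. The arc in which a decomposing sphere meets $F$

*In this section and the next, $D$ is prime.* Call a sphere $S$ *bad* if it meets $L$ transversely in exactly two points and bounds no ball meeting $L$ in a single unknotted arc. Suppose bad spheres exist; we aim at a contradiction.

**Step 1: making $S\cap F$ one arc.** After a small isotopy, $S$ is transverse to $F$ and $S\cap F$ consists of an arc $\alpha$, joining the two points of $S\cap L$, and of circles. Take a bad $S$ with the fewest circles, and suppose there is a circle. Choose one that bounds a disc $E\subset S\setminus\alpha$ with interior disjoint from $F$. As in Proposition 6, Proposition 5 shows that $\partial E$ bounds a disc in $\operatorname{int}F$. This disc is disjoint from $\alpha$, because $\alpha$ is connected, misses $\partial E$ and reaches $\partial F$. In it choose an innermost disc $\Delta'$, so $\Delta'\cap S=\partial\Delta'$. Let $\partial\Delta'$ cut $S$ into discs $E_1$ and $E_2\supset\alpha$.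

The sphere $E_1\cup\Delta'$ misses $L$. By Proposition 6, all of $L$ lies on one side of it, so it bounds a ball $V_1$ disjoint from $L$. The interior of $E_2$ misses $E_1\cup\Delta'$ and contains points of $L$, so it lies outside $V_1$. Hence, pushing $E_1$ through $V_1$, we get an isotopy, supported near $V_1$ and fixing $L$, from $S$ to $E_2\cup\Delta'$. Push this sphere off $\Delta'$, to the side of $F$ on which $E_2$ approaches $\partial\Delta'$. The result is still bad and has fewer circles, a contradiction. So $S\cap F=\alpha$.

**Step 2: normal position of $\alpha$.** Isotopies of $\alpha$ in $F$, with endpoints sliding in $L=\partial F$, extend to ambient isotopies preserving $F$ and $L$. They keep $S$ bad and keep $S\cap F$ equal to the moved arc. Consider all bad $S$ with $S\cap F=\alpha$ an arc whose endpoints $p,q$ are interior to edges of $D$ and which is transverse to the cocores. Choose one for which the number $k$ of intersections of $\alpha$ with the cocores is minimal. Then $\alpha$ starts at $p$ in an arc (edge of $D$) $\pi\subset C_0$, crosses $\kappa_{e_1},\dots,\kappa_{e_k}$, passes through $\hat d_{C_0},\dots,\hat d_{C_k}$, and ends at $q$ in an arc $\pi_q\subset C_k$.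

*We have $e_i\ne e_{i+1}$.* Otherwise some subarc of $\alpha$ in some $\hat d_C$ has both ends on one cocore. Each cocore occurs at most once on $\partial\hat d_C$, as there are no loops, so the subarc cuts off a half-disc whose boundary lies in the subarc and the cocore. This boundary contains neither $p$ nor $q$, so all subarcs of $\alpha$ in the half-disc are of the same kind, and an innermost one can be pushed across the cocore. This reduces $k$.

**(9.1)** *If $k\ge1$, then $\pi\ne o(e_1,C_0)$ and $\pi\ne u(e_1,C_0)$.* Otherwise $\pi$ is adjacent to $\kappa_{e_1}$ on $\partial\hat d_{C_0}$, and the first subarc of $\alpha$ cuts off a triangle at their common corner. Any other subarc of $\alpha$ in this triangle joins $\pi$ to $\kappa_{e_1}$: none has both ends on $\kappa_{e_1}$ by the previous paragraph, and none has both ends on $\pi$, since only $p$ and $q$ lie on $L$ and $k\ge1$. So it ends at $q$. Take the subarc closest to the corner and slide its endpoint ($p$ or $q$) along $L$ past the corner. This reduces $k$ by one, a contradiction. $\square$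

**Step 3: the word of the boundary of a neighbourhood of $\alpha$.** This boundary curve, taken in $S$, bounds a disc in $S\setminus\alpha$, which is disjoint from $F$. So it is null-homotopic in $X$. It consists of two push-offs of $\alpha$, called $+$ and $-$, on opposite sides $X_i^+\ne X_i^-$ of $C_i$ at each $\hat d_{C_i}$, joined around $p$ and $q$. By (5.2) and Step 2 both push-offs give sided paths with the same $C_i$ and $e_i$. We may slide $p$ within its edge to a point of $C_0$ where $F$ is the vertical disc $d_{C_0}$ below $S^2$. Passing around $p$ means passing over $C_0$, so it reads
$$U_p=\ \uparrow f_{X_0^-}(\pi)\downarrow f_{X_0^+}(\pi),\qquad\text{and similarly}\qquad U_q=\ \uparrow f_{X_k^+}(\pi_q)\downarrow f_{X_k^-}(\pi_q).$$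
Put $o_0':=\pi$ and $o_{k+1}:=\pi_q$. With (5.3), the cyclic word has the pieces
$$P_0^+,P_1^+,\dots,P_k^+,\ (U_q),\ P_k^-,\dots,P_0^-,\ (U_p),\tag{9.2}$$
where $U_q$ and $U_p$ mark the passages through $U$ between the neighbouring pieces. Here $P_i^+$ runs from $f_{X_i^+}(o_i')$ to $f_{X_i^+}(o_{i+1})$, and $P_i^-$ runs, on the way back, from $f_{X_i^-}(o_{i+1})$ to $f_{X_i^-}(o_i')$. Both $o_i'$ and $o_{i+1}$ are arcs of $C_i$. By (5.1) and (6.1) the refined word is null-homotopic. Let $N$ be its number of syllables.

*The necklace, by hand.* Each pearl has only two arcs, and both are next to each of its two traces. So (9.1) forces $k=0$. Of the two pieces $P_0^\pm$, the one inside the pearl is empty, and the other runs from $f_R(\pi)$ to $f_R(\pi_q)$. If these faces were different, the word would consist of one syllable, which is not null-homotopic. So $\pi=\pi_q$, and $\alpha$ is parallel to an edge of $D$.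

In general we must show that $N=0$, and then conclude in a similar way.

## 10. Cancellation around an endpoint, and the end of the proof of Theorem 1

By (6.2), (6.3) a word with $N\ge1$ has at least two backtracks. Those between two pieces on one side of $\alpha$ are excluded by Lemma 4. A backtrack around $p$ needs one more lemma. It treats the case in which the cancelling syllables lie in $P_0^-$ and in $P_b^+$ with $b\ge1$. The conclusion contradicts (9.1).

**Lemma 8.** *Let $D$ be prime. Consider a sided path of length $b\ge1$ with all indices $0<i<b$ tight, an arc $\pi\subset C_0$, the side $X_0'\ne X_0$ of $C_0$, and a block $B$ with*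

- *(a) $f_{X_0}(\pi)=f_{X_0}(o_1)$;*
- *(b) $R(B)=X_0'=X_b$ and $C_0,C_b\in V(B)$;*
- *(c) $f_{X_0'}(\pi)=f_{X_b}(o_b')$, and this face is adjacent to $B$;*
- *(d) $B$ separates $f_{X_0'}(\pi)$ from $f_{X_0'}(o_1)$ in $T_{X_0'}$.*

*Then $\pi=u(e_1,C_0)$.*

**Proof: only the last step uses $B$.** Let $i_1<\dots<i_n$ be the steps with block $B$. If $n=0$, then $C_b=C_0$ by (7.1) and $X_b=X_0$ by Lemma 3(i), contradicting (b). So $n\ge1$. By (7.1), $C_{i_1-1}=C_0$, and $X_{i_1-1}=X_0\ne R(B)$ (Lemma 3(i) if $i_1>1$). So step $i_1$ is F. If $n\ge2$, then $C_{i_1}=C_{i_2-1}$ by (7.1), and Lemma 3(ii) on the subpath from $i_1-1$ to $i_2$ says that step $i_1$ is N, a contradiction. So $n=1$. Put $i=i_1$, $e=e_i$. Then $e$ joins $C_{i-1}=C_0$ to $C_i=C_b$ (again (7.1)), and $X_i=R(B)=X_0'$.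

If $i<b$, Lemma 3(i) on $[i,b]$ and tightness at $i$ give a non-backtracking path in $T_{X_0'}$, through blocks different from $B$, between the distinct faces $f_{X_i}(o_i')$ and $f_{X_b}(o_b')$. Both are adjacent to $B$, by (3.2) and by (c). So the geodesic between them passes only through $B$, a contradiction. Hence $i=b$, and (c) with (3.2) gives $f_{X_0'}(\pi)=f_{X_0'}(o(e,C_b))$, that is,
$$f_{X_0'}(\pi)=f_{X_0'}(u(e,C_0)).\tag{10.1}$$

**Proof: the case $b=1$.** Here $e=e_1$ lies on the side $X_0'$ of $C_0$. By (a) and (3.2), $f_{X_0}(\pi)=f_{X_0}(o_1)=f_{X_0}(u(e_1,C_0))$. With (10.1), $\pi$ and $u(e_1,C_0)$ have the same pair of faces, and (3.1) gives $\pi=u(e_1,C_0)$.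

**Proof: the case $b>1$ is impossible.** Since $i=b$, we have $C_{b-1}=C_0$, and Lemma 3(i) applies to $[0,b-1]$; the index $b-1$ is tight. So $B^1=B(e_1)$ is a block of $G_{X_0}$, and it separates $f_{X_0}(o_1)=f_{X_0}(\pi)$ from $f_{X_0}(o'_{b-1})=f_{X_0}(o_b)$ in $T_{X_0}$. Here $o_b=o(e,C_0)$.

Draw $C_0$ horizontally with $X_0$ above. Let $x_1,x_e$ be the ends of $e_1,e$ on $C_0$; the trace $e_1$ is above and $e$ is below. The arc $o_1$, right of $e_1$ looking up, is immediately **east** of $x_1$. The arc $u(e,C_0)$, left of $e$ looking down, is immediately **east** of $x_e$. Let $K$ be the $B^1$-corner with west end $x_1$, and $I$ the $B$-corner with west end $x_e$.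

Since $o_1\subset K$ and $f_{X_0}(\pi)=f_{X_0}(o_1)$, (4.4) gives $\pi\subset K$, while $o_b\not\subset K$. The point $x_e$ is adjacent to $o_b$ and is not an end of an edge of $B^1$, so it lies in the same $B^1$-corner as $o_b$; hence $x_e\notin K$. By (10.1) and (4.4), $\pi\subset I$. Now move west from $\pi$. We leave $K$ exactly at $x_1$ and leave $I$ exactly at $x_e$. Since $x_e\notin K$ and $x_e\ne x_1$, we reach $x_1$ before $x_e$. So the interval from $x_1$ to $\pi$ lies in $I$, and therefore $o_1\subset I$. Thus $\pi$ and $o_1$ lie in the same $B$-corner, and by (4.4) the faces $f_{X_0'}(\pi),f_{X_0'}(o_1)$ lie in the same component of $T_{X_0'}-B$. This contradicts (d). $\square$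

The comparison "both east" uses that all bands have the same handedness: it is the reason why the reading (5.3) uses the right-hand marker in both cases.

**Step 4: $N=0$.** Suppose $N\ge1$. By (6.2) and (6.3) there are at least two backtracks, each between syllables of two different pieces of (9.2), with only empty pieces in between. Call the stretch between the two syllables the *run* of the backtrack. Different runs are disjoint.

*Every run contains $U_p$ or $U_q$.* Otherwise it goes from $P_i^+$ to $P_j^+$ with $0\le i<j\le k$, or the same on the $-$ side after reversing the word, and the indices between are tight. With $\epsilon(B,f)$ the cancelling edge, $f=f_{X_i^+}(o_{i+1})=f_{X_j^+}(o_j')$, $X_i^+=X_j^+=R(B)$, and $C_i,C_j\in V(B)$ by (4.5). This contradicts Lemma 4 for the path from index $i$ to index $j$.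

Since there are at least two disjoint runs, none of them contains both $U_p$ and $U_q$, and some run contains $U_p$ but not $U_q$. Let its syllables lie in $P_a^-$ and $P_b^+$, where $0\le a,b\le k$ and all $P_i^-$ with $i<a$ and all $P_i^+$ with $i<b$ are empty. Let $\epsilon(B,f)$ be the cancelling edge.

If $a=b=0$, the two syllables have blocks in the different regions $X_0^-$ and $X_0^+$, so they cannot both involve $B$.

If $a,b\ge1$, then $k\ge1$, and emptiness of $P_0^+$ and $P_0^-$ says that $\pi$ and $o_1=o(e_1,C_0)$ have the same two faces. By (3.1), $\pi=o(e_1,C_0)$, contradicting (9.1).

The remaining case is that exactly one of $a,b$ is $0$. Exchanging $+$ and $-$ and inverting the word, we may assume $a=0$, $b\ge1$; again $k\ge1$. We check the hypotheses of Lemma 8 for the $+$ path up to index $b$, with $X_i=X_i^+$ and $X_0'=X_0^-$. The indices $0<i<b$ are tight, because $P_i^+$ is empty, and (a) holds because $P_0^+$ is empty. The last syllable of $P_0^-$ ends with $\epsilon(B,f)^{-1}$. So $f=f_{X_0^-}(\pi)$ is adjacent to $B$, $R(B)=X_0^-$, and $B$ lies on the geodesic between $f_{X_0^-}(o_1)$ and $f_{X_0^-}(\pi)$. This is (d), and $C_0\in V(B)$ by (4.5). The first syllable of $P_b^+$ starts with $\epsilon(B,f)$. So $f=f_{X_b^+}(o_b')$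 and $X_b^+=R(B)$, and $C_b\in V(B)$ by (4.5). This gives (b) and (c). Lemma 8 yields $\pi=u(e_1,C_0)$, contradicting (9.1). So $N=0$.

**Step 5: conclusion.** All pieces are empty. If $k\ge1$, emptiness of $P_0^\pm$ gives $\pi=o(e_1,C_0)$ by (3.1), contradicting (9.1). So $k=0$. Emptiness of $P_0^\pm$ now says that $\pi$ and $\pi_q$ have the same two faces, and (3.1) gives $\pi=\pi_q$. (In the three-chain, which is not prime, this is the place where the argument fails: an arc in $\hat d_{C_1}$ from one $h$-arc to the other has $k=0$ and only empty pieces, and it is cut out by the sphere over the visible decomposing circle.)

Thus $\alpha\subset\hat d_{C_0}$ joins two points of one edge of $D$. It cuts off a disc $\Delta\subset F$ with $\partial\Delta=\alpha\cup\delta$, $\delta\subset L$, $\Delta\cap S=\alpha$ and $\Delta\cap L=\delta$. Let $V$ be the ball bounded by $S$ that contains $\Delta$. The arc component of $L\cap V$ is $\delta$, and it is unknotted, being parallel to $\alpha\subset S$ through $\Delta$. Any other component of $L\cap V$ would be closed and would lie in the ball obtained from $V$ by removing a neighbourhood of $\Delta$; the boundary of this ball, pushed slightly inwards, would split $L$, contradicting Proposition 6. So $L\cap V=\delta$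 is a single unknotted arc, and $S$ is not bad. Contradiction.

Hence there are no bad spheres. With Propositions 6 and 7, $L$ is prime. This proves Theorem 1. $\blacksquare$

## 11. Cutting along visible circles: proof of Theorem 2

As before we may assume that $D$ is $A$-adequate. That $L$ is non-split and not the unknot are Propositions 6 and 7, which did not use primeness of $D$. If $D$ is prime, $L$ is prime by Theorem 1.

Let $D$ be not prime. Let $\gamma$ be a simple closed curve meeting $D$ transversely in two points, not crossings, with crossings in both complementary discs $\Delta_1,\Delta_2$. Let $D_i$ be $D\cap\Delta_i$ closed up by a chord in the other disc.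

**Step 1: $D_i$ satisfies the hypotheses of Theorem 2.** It has at least one crossing, and fewer than $D$.

*Connected.* Since $D$ is connected, every component of $D\cap\Delta_i$ meets $\gamma$, so it is joined to the chord.

*$A$-adequate.* We may take $\gamma$ disjoint from the traces. Each state circle meets $\gamma$ in an even number of points, so the two points lie on one state circle $C$. The $A$-state of $D_i$ consists of the circles and traces inside $\Delta_i$, with $C$ replaced by $C\cap\Delta_i$ closed up by the chord. A trace joining a circle to itself there would do so for $D$.

*Reduced.* Suppose two opposite sectors at a crossing of $D_i$ lie in one face of $D_i$, and join them by a path in that face. The chord cuts the disc outside $\Delta_i$ into two half-discs, each meeting $\Delta_i$ along one of the two arcs of $\gamma\setminus D$. The path misses the chord. Whenever it enters a half-disc, it does so through that half-disc's arc of $\gamma\setminus D$ and leaves through the same arc; replace the excursion by a part of this arc. The new path lies in $\Delta_i$ and misses $D$. So the two sectors lie in one face of $D$, and the crossing is nugatory in $D$, a contradiction.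

**Step 2: $L$ is not prime.** Let $L_1,L_2$ be the links of $D_1,D_2$. By Step 1 and Proposition 7 they are not unknots. We have $L=L_1\#L_2$ along a sphere $S$ with $S\cap S^2=\gamma$, which meets $L$ in two points. If $S$ bounded a ball meeting $L$ in a single unknotted arc, then $L_1$ or $L_2$, being this arc closed up by a trivial arc, would be the unknot. So $L$ is not prime. Together with Theorem 1, $L$ is prime if and only if $D$ is.

**Step 3: the decomposition.** By Step 1 the cutting can be iterated, and it stops, because the number of crossings decreases. The final pieces are connected, reduced, prime, $A$-adequate diagrams with at least one crossing. Their links are prime by Theorem 1, and $L$ is their connected sum. $\blacksquare$
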